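\title{A $C^1$-smooth function on a subspace of $\ell_1$ with no differentiable extension}

\begin{abstract}
We construct a closed subspace $Y$ of $\ell_1$ and a $C^1$-smooth function $f:Y\to\mathbb R$ that has no Fr\'echet differentiable extension to $\ell_1$, not even to a neighborhood of a single point of $Y$. Hence $C^1$-smooth functions on closed subspaces need not extend, and extension fails in every Banach space that contains $\ell_1$. The same construction gives, for each $p\in(1,\infty)$, a separable Banach space containing $\ell_p$ to which the function $\|\cdot\|_p^p$ has no local differentiable extension; this function then has no such extension to any injective space containing $\ell_p$. The proof builds a tree of vectors in $\ell_1$ such that every differentiable function is almost constant along some branch, while $f$ grows along points of $Y$ that stay close to every branch.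
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces in this paper are real, and a closed subspace carries the induced norm. Let $U$ be an open subset of a Banach space $E$. A function $F:U\to\mathbb R$ is \emph{differentiable} if it is Fr\'echet differentiable at every point: for each $u\in U$ there is $F'(u)\in E^*$ with $|F(u+q)-F(u)-F'(u)q|=o(\|q\|)$ as $\|q\|\to0$. It is \emph{$C^1$-smooth} if, in addition, $F':U\to E^*$ is continuous. We study the following question.

\medskip
\noindent\textbf{Question.} \emph{Are there a Banach space $X$, a closed subspace $Y\subset X$ and a $C^1$-smooth function $f:Y\to\mathbb R$ such that no $C^1$-smooth function $F:X\to\mathbb R$ satisfies $F|_Y=f$?}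
\medskip

The simplest cases suggest that extensions always exist. If $Y$ is complemented, that is, if there is a bounded projection $P$ of $X$ onto $Y$, then $f\circ P$ extends $f$; this covers all closed subspaces of a Hilbert space and all subspaces of finite dimension or finite codimension. For an arbitrary $Y$, the neighboring classes of real functions extend: continuous functions by Tietze's theorem, $L$-Lipschitz functions by the formula $F(x)=\inf_{y\in Y}\,(f(y)+L\|x-y\|)$, and continuous linear functionals by the Hahn--Banach theorem. A $C^1$-smooth function is, near each point, close to a continuous affine function, and each of these affine functions extends.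

There is also a reason for doubt. The Hahn--Banach theorem concerns scalar-valued maps, and a scalar function can encode an operator. For $1<p<\infty$ let
\[
N_p(a)=\sum_c|a_c|^p=\|a\|_p^p\qquad(a\in\ell_p),
\]
where $\ell_p$ is taken over any countable index set. This function is $C^1$-smooth (Lemma~\ref{lem:Np}), and so is $N_p\circ T$ for every bounded operator $T:Y\to\ell_p$. If $T$ extends to a bounded operator on $X$, then $N_p\circ T$ extends. If $T$ does not extend, then $N_p\circ T$ is a candidate for a counterexample, but one has to exclude all nonlinear extensions of it, and these need not have anything to do with operators.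

The question is posed in \cite{UCM}. Extensions are known to exist whenever $X$ satisfies an additional hypothesis, called property $(*)$ in \cite{UCM}, and the question asks whether any condition on $X$ is needed at all. Property $(*)$ plays no role below. We show that the answer to the question is yes, in a strong form. Let $Z$ be a closed subspace of a Banach space $E$ and let $f:Z\to\mathbb R$. A \emph{local differentiable extension of $f$ to $E$} is a differentiable function $F:U\to\mathbb R$, where $U\subset E$ is open and $U\cap Z\ne\emptyset$, such that $F=f$ on $U\cap Z$.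

\begin{theorem}\label{thm:l1}
There are a closed subspace $Y\subset\ell_1$ and a $C^1$-smooth function $f:Y\to\mathbb R$ that has no local differentiable extension to $\ell_1$. In particular, $f$ has no $C^1$-smooth extension to $\ell_1$. One can take $f=N_p\circ T$ with any $p\in(1,2)$ and a suitable bounded operator $T:Y\to\ell_p$.
\end{theorem}

\begin{corollary}\label{cor:contain}
If a Banach space $W$ contains an isomorphic copy of $\ell_1$, then there are a closed subspace $Y_W\subset W$ and a $C^1$-smooth function $f_W:Y_W\to\mathbb R$ with no differentiable extension, and a fortiori no $C^1$-smooth extension, to $W$.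
\end{corollary}

\begin{corollary}\label{cor:classes}
The conclusion of Corollary~\ref{cor:contain} holds
\begin{itemize}
\item[(a)] for every Banach space $W$ with an unconditional basis and nonseparable dual;
\item[(b)] for $W=C(K)$, where $K$ is any uncountable compact metrizable space.
\end{itemize}
\end{corollary}

We prove no converse: nothing here asserts that extensions exist in the remaining cases, for instance in spaces with separable dual. If the ambient space is allowed to change, the subspace can be $\ell_p$ itself and the function can be $N_p$.

\begin{theorem}\label{thm:lp}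
For each $p\in(1,\infty)$ there are a separable Banach space $E_p$ and an isomorphic embedding $J:\ell_p\to E_p$ such that the $C^1$-smooth function $N_p\circ J^{-1}$ on $J(\ell_p)$ has no local differentiable extension to $E_p$. For $p=2$ this function is a continuous quadratic form on a subspace isomorphic to a Hilbert space.
\end{theorem}

A Banach space $W$ is \emph{injective} if every bounded operator from a closed subspace of a Banach space into $W$ extends to a bounded operator on the whole space. The spaces $\ell_\infty(\Gamma)$ are injective: apply the Hahn--Banach theorem to each coordinate of the operator.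

\begin{corollary}\label{cor:injective}
Let $W$ be an injective Banach space, let $1<p<\infty$, and let $I:\ell_p\to W$ be any isomorphic embedding. Then $N_p\circ I^{-1}:I(\ell_p)\to\mathbb R$ has no local differentiable extension to $W$.
\end{corollary}

For example, if $(v_j)$ is a dense sequence in the unit ball of $\ell_2$, then $a\mapsto(\langle v_j,a\rangle)_j$ is an isometric embedding of $\ell_2$ into $\ell_\infty$. On its range the function $\|x\|_\infty^2$ is the square of a Hilbert norm, and it has no local differentiable extension to $\ell_\infty$.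

Section~\ref{sec:model} shows the argument for quadratic extensions. Section~\ref{sec:tree} constructs $Y$ and $T$, and Section~\ref{sec:paths} finds the branches along which a differentiable function hardly changes. Section~\ref{sec:obstruction} combines the two into one criterion, from which Theorem~\ref{thm:l1} follows at once; Theorem~\ref{thm:lp} follows from it in Section~\ref{sec:lp}. Throughout, $p'=p/(p-1)$ is the conjugate exponent. We use without comment that differentiability and $C^1$-smoothness are preserved by composition on the right with a continuous affine map.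

\section{A model: quadratic extensions}\label{sec:model}

Let $E$ be a Banach space, let $H\subset E$ be a closed subspace, and let $|\cdot|$ be an equivalent Hilbert norm on $H$ with $\|a\|\le|a|$ for $a\in H$. We ask only whether $|a|^2$ extends to a continuous quadratic form, that is, whether there is a symmetric bilinear form $B$ on $E$ with $|B(x,y)|\le\|B\|\,\|x\|\,\|y\|$ and $B(a,a)=|a|^2$ on $H$.

Suppose that for all $k,L\in\mathbb N$ the space $E$ contains the following configuration. The nodes are the sequences $s$, of length at most $kL$, of pairs $(n,n')$ of positive integers with $n<n'$. To each node $s$ is attached a sequence $g_{s,1},g_{s,2},\dots$ in the unit ball of $E$, and we put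
\[
x_\emptyset=0,\qquad x_{s^\frown(n,n')}=x_s+\tfrac1L\,(g_{s,n}-g_{s,n'}),
\]
where $s^\frown(n,n')$ is $s$ followed by $(n,n')$. The assumption is that for every node $c$ of length $kL$ there is $w_c\in H$ with $|w_c|^2=k$ and $\|x_c-w_c\|\le1$. We claim that then no form $B$ exists.

Suppose that $B$ exists, and walk up the tree from $\emptyset$. At a node $s$ the scalar sequence $(B(x_s,g_{s,n}))_n$ is bounded, so two of its terms differ by at most $1/L$. Take the corresponding pair $n<n'$, and put $h=g_{s,n}-g_{s,n'}$ and $t=s^\frown(n,n')$. Then $|B(x_s,h)|\le1/L$ and $\|h\|\le2$, so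
\[
|B(x_t,x_t)-B(x_s,x_s)|=\Big|\frac2L\,B(x_s,h)+\frac1{L^2}\,B(h,h)\Big|\le\frac{2+4\|B\|}{L^2}.
\]
After $kL$ steps we reach a node $c$ with $|B(x_c,x_c)|\le k(2+4\|B\|)/L$. On the other hand, with $z=x_c-w_c$ we have $\|z\|\le1$ and $\|w_c\|\le\sqrt k$, so
\[
B(x_c,x_c)=B(w_c,w_c)+2B(w_c,z)+B(z,z)\ge k-2\|B\|\sqrt k-\|B\|.
\]
Choose $k$ so that the right side is at least $1$, and then $L>k(2+4\|B\|)$. The two estimates contradict each other.

Two features make this work. The direction of each step is chosen after the derivative at the current point is known, so the first-order term is negligible. The steps are short, so the second-order terms add up to little; for $L=1$ the upper bound would be $k(2+4\|B\|)$, which contradicts nothing. To turn the model into a proof we must do three things.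
\begin{itemize}
\item[(1)] Show that such configurations exist. Every branch has to end near a point of $H$ of norm $\sqrt k$, although the steps issuing from one node satisfy many linear relations. This is Lemma~\ref{lem:bounded}; the space $E_2$ of Section~\ref{sec:lp} contains the configurations for all $k$ and $L$.
\item[(2)] Replace the fixed step $1/L$. For a function that is merely differentiable, the scale at which the linear approximation is accurate depends on the point, and a walk with shrinking steps may never arrive. This is Lemma~\ref{lem:path}.
\item[(3)] Replace the bound on $2B(w_c,z)+B(z,z)$ by a Lipschitz estimate between points of the subspace and nearby points of the space. This is Lemma~\ref{lem:baire}.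
\end{itemize}

\section{The tree, the subspace $Y$ and the operator $T$}\label{sec:tree}

\subsection*{The tree}
The tree of the model is enlarged so that each step also records its length. A \emph{step} is a triple $(n,n',\delta)$, where $n<n'$ are positive integers and $\delta\in(0,1]$ is rational. For finite sequences of steps we write $s\preceq t$ if $s$ is an initial segment of $t$, and $s\prec t$ if moreover $s\ne t$. For $t\neq\emptyset$ let $t^-$ be $t$ without its last step and let $\delta(t)$ be the length $\delta$ of that last step. The \emph{level} of $s$ and the \emph{room} left below the next integer are the rational numbers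
\[
\lambda(s)=\sum_{\emptyset\ne t\preceq s}\delta(t),\qquad \gamma(s)=\lfloor\lambda(s)\rfloor+1-\lambda(s)\in(0,1].
\]
Let $S$ be the set of sequences $s$ such that $\delta(t)\le\gamma(t^-)$ for all $\emptyset\ne t\preceq s$. Thus a step may end at an integer level but may not jump over one. The set $S$ is countable and closed under initial segments, and for $s\in S$ we have $s^\frown(n,n',\delta)\in S$ exactly when $\delta\le\gamma(s)$. The elements of $S$ are called \emph{nodes}.

For $s\in S$ and each integer $j$ with $0\le j\le\lambda(s)$, exactly one initial segment of $s$ has level $j$. Uniqueness holds because $\lambda$ is strictly increasing along $\prec$. For existence let $j\ge1$ and let $t$ be the shortest initial segment of $s$ with $\lambda(t)\ge j$; then $\lambda(t^-)<j$, so $\lambda(t)\le\lfloor\lambda(t^-)\rfloor+1\le j$.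

A \emph{milestone} is a node whose level is a positive integer. Let $\mathcal M$ be the set of milestones, $\mathcal M_0=\mathcal M\cup\{\emptyset\}$, and $\mathcal M(s)=\{d\in\mathcal M:d\preceq s\}$, so that $\mathcal M(s)$ has $\lfloor\lambda(s)\rfloor$ elements. The \emph{base} $\beta(s)\in\mathcal M_0$ of a node $s$ is its initial segment of level $\lfloor\lambda(s)\rfloor$. The \emph{predecessor} $d_*\in\mathcal M_0$ of a milestone $d$ is its initial segment of level $\lambda(d)-1$, and $\sigma(b)=\{d\in\mathcal M:d_*=b\}$ is the set of \emph{successors} of $b\in\mathcal M_0$; see Figure~\ref{fig:tree}. For $d\in\sigma(b)$,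
\begin{equation}\label{eq:unit}
\sum_{b\prec t\preceq d}\delta(t)=1,\qquad\text{and}\qquad \beta(t^-)=b\ \text{ whenever } b\prec t\preceq d .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=1.7cm]
\draw[dashed,gray] (-3.4,0)--(3.4,0) node[right,black]{$\lambda=0$};
\draw[dashed,gray] (-3.4,1)--(3.4,1) node[right,black]{$\lambda=1$};
\draw[dashed,gray] (-3.4,2)--(3.4,2) node[right,black]{$\lambda=2$};
\draw (-2,.5)--(-3,1) (0,0)--(.6,1) (0,0)--(2,.33)--(1.7,1) (2,.33)--(2.7,.67)--(3,1)--(2.6,1.5)--(2.8,2) (-1,1)--(-2,2) (-.2,1.4)--(-.7,2) (.3,1.7)--(1,1.85)--(1.5,2);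
\draw[very thick] (0,0)--(-2,.5)--(-1.5,.75)--(-1,1)--(-.2,1.4)--(.3,1.7)--(.6,2);
\draw plot[only marks,mark=*] coordinates {(0,0) (-3,1) (-1,1) (.6,1) (1.7,1) (3,1) (-2,2) (-.7,2) (.6,2) (1.5,2) (2.8,2)};
\draw plot[only marks,mark=*,mark options={fill=white}] coordinates {(-2,.5) (-1.5,.75) (2,.33) (2.7,.67) (-.2,1.4) (.3,1.7) (1,1.85) (2.6,1.5)};
\node[below] at (0,0) {$\emptyset$};
\node[below right] at (-1,1) {$d$};
\node[below right] at (-.2,1.4) {$s$};
\node[above] at (.6,2.03) {$c$};
\end{tikzpicture}
\caption{A finite part of the tree $S$, with each node drawn at the height of its level $\lambda$. The root and the milestones (nodes of positive integer level) are filled. No edge crosses an integer level, and in $S$ every node has infinitely many children. On the thick path, $\mathcal M(c)=\{d,c\}$, $c_*=d$, $d_*=\emptyset$ and $\beta(s)=d$; four successors of $d$ are shown.}\label{fig:tree}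
\end{figure}

\subsection*{The vectors}
Let $A$ be the countably infinite set of symbols $g_{s,n}$ ($s\in S$, $n\in\mathbb N$) and $z_c$ ($c\in\mathcal M$), let $X=\ell_1(A)$, which is isometric to $\ell_1$, and use the same symbols for the unit vectors of $X$. For a node $t=s^\frown(n,n',\delta)$ put $h_t=g_{s,n}-g_{s,n'}$, and define
\[
x_s=\sum_{\emptyset\ne t\preceq s}\delta(t)\,h_t\quad(s\in S),\qquad w_c=x_c-z_c\quad(c\in\mathcal M),\qquad Y=\overline{\operatorname{span}}\,\{w_c:c\in\mathcal M\}.
\]
Since $\|h_t\|=2$, and since the vectors $h_t$ along one branch have disjoint supports, $\|x_s-x_{s'}\|=2(\lambda(s)-\lambda(s'))$ for $s'\preceq s$; in particular $x_\emptyset=0$ and $\|x_s\|=2\lambda(s)$. The vector $w_c$ lies in $Y$ at distance $1$ from $x_c$. The $w_c$ are linearly independent, because $w_c$ is the only one with a nonzero $z_c$-coordinate. Let $(e_d)_{d\in\mathcal M}$ be the unit vectors of the space $c_{00}(\mathcal M)$ of finitely supported families, and define a linear map $T$ on $\operatorname{span}\{w_c\}$ by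
\[
Tw_c=\chi_c:=\sum_{d\in\mathcal M(c)}e_d .
\]
Thus $Tw_c$ marks the milestones passed on the way to $c$, and $N_p(Tw_c)=\lambda(c)$.

\begin{lemma}\label{lem:bounded}
For $1<p<\infty$ the map $T$ extends to a bounded operator $T:Y\to\ell_p(\mathcal M)$ with $\|T\|\le\kappa_p:=2/(1-2^{-1/p'})$.
\end{lemma}

By duality we must find, for each finitely supported $v$ in the unit ball of $\ell_{p'}(\mathcal M)$, a functional $\varphi\in X^*=\ell_\infty(A)$ of bounded norm with $\varphi(w_c)=\langle v,\chi_c\rangle$ for all $c$. We may choose the values $\varphi(g_{s,n})$; then $\varphi(z_c)=\varphi(x_c)-\langle v,\chi_c\rangle$ is forced, and it has to stay bounded. Two obvious choices fail. We cannot always make $\varphi(z_c)=0$: the one-step milestones $c_1=(1,2,1)$, $c_2=(2,3,1)$, $c_3=(1,3,1)$ satisfy $x_{c_1}+x_{c_2}=x_{c_3}$, so $\varphi(x_{c_j})=v_{c_j}$ is impossible when the three values $v_{c_j}$ are equal and nonzero. Nor can we take $\varphi=0$ on all $g_{s,n}$: for $\lambda(c)=k$ and $v=k^{-1/p'}\chi_c$ this gives $|\varphi(z_c)|=k^{1/p}$. What we can do is to make $\varphi$ exact on the way from each $b\in\mathcal M_0$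 to \emph{one} of its successors. We choose the successor above which $v$ has the most mass. A branch then collects an error only when it passes to one of the other successors, and each time it does so the mass of $v$ that remains above it is halved.

\begin{proof}[Proof of Lemma~\ref{lem:bounded}]
Fix $v\in c_{00}(\mathcal M)$ with $\|v\|_{p'}\le1$. We construct $\varphi\in\ell_\infty(A)$ with $\|\varphi\|\le\kappa_p$ and $\varphi(w_c)=\langle v,\chi_c\rangle$ for all $c\in\mathcal M$. Then $|\langle v,Ty\rangle|=|\varphi(y)|\le\kappa_p\|y\|$ for $y\in\operatorname{span}\{w_c\}$; the supremum over $v$ gives $\|Ty\|_p\le\kappa_p\|y\|$, and $T$ extends to $Y$ by density.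

\emph{Heavy successors.} For $b\in\mathcal M_0$ and $c\in\mathcal M$ put
\[
\mu(b)=\sum_{d\in\mathcal M,\ d\succ b}|v_d|^{p'},\qquad\bar\mu(c)=|v_c|^{p'}+\mu(c).
\]
Then $\mu\le1$, and $\mu(b')\le\mu(b)$ for $b\preceq b'$. Every milestone $d\succ b$ has exactly one initial segment in $\sigma(b)$, namely the one of level $\lambda(b)+1$, so $\mu(b)=\sum_{c\in\sigma(b)}\bar\mu(c)$. If $\mu(b)>0$, choose $b^\sharp\in\sigma(b)$ at which $\bar\mu$ is largest on $\sigma(b)$; the maximum exists because only finitely many values are nonzero. For $c\in\sigma(b)$ with $c\ne b^\sharp$ we have $2\bar\mu(c)\le\bar\mu(c)+\bar\mu(b^\sharp)\le\mu(b)$. Call a milestone $d$ \emph{light} if $\mu(d_*)>0$ and $d\ne(d_*)^\sharp$. For light $d$,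
\begin{equation}\label{eq:half}
\mu(d)\le\bar\mu(d)\le\tfrac12\,\mu(d_*).
\end{equation}

\emph{Values on the $g_{s,n}$.} Let $s\in S$ and $b=\beta(s)$. If $\mu(b)>0$ and $s\prec b^\sharp$, let $s^\frown(n,n',\delta)$ be the initial segment of $b^\sharp$ that follows $s$, and put $\varphi(g_{s,n})=v_{b^\sharp}$ and $\varphi(g_{s,j})=0$ for $j\ne n$. In all other cases put $\varphi(g_{s,j})=0$ for all $j$. These values have modulus at most $1\le\kappa_p$. For each $s$ at most one of the numbers $\varphi(g_{s,j})$ is nonzero. Hence, for a node $t\ne\emptyset$ with $\beta(t^-)=b$,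
\begin{equation}\label{eq:phih}
\varphi(h_t)=0\ \text{ if }\mu(b)=0;\qquad |\varphi(h_t)|\le|v_{b^\sharp}|\ \text{ if }\mu(b)>0;\qquad \varphi(h_t)=v_{b^\sharp}\ \text{ if }\mu(b)>0,\ t\preceq b^\sharp .
\end{equation}

\emph{Values on the $z_c$.} The vector $x_c$ is a finite combination of the $g_{s,n}$, so $\varphi(x_c)$ is defined, and we put $\varphi(z_c)=\varphi(x_c)-\langle v,\chi_c\rangle$. Then $\varphi(w_c)=\langle v,\chi_c\rangle$, and it remains to show $|\varphi(z_c)|\le\kappa_p$. The elements of $\mathcal M(c)$ form a chain in which each is the predecessor of the next, the first has predecessor $\emptyset$, and the last is $c$. So $x_c=\sum_{d\in\mathcal M(c)}(x_d-x_{d_*})$ and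
\[
\varphi(z_c)=\sum_{d\in\mathcal M(c)}\epsilon_d,\qquad \epsilon_d:=\sum_{d_*\prec t\preceq d}\delta(t)\,\varphi(h_t)\;-\;v_d .
\]
Fix $d$ and put $b=d_*$. By \eqref{eq:unit}, the sum defining $\epsilon_d$ is an average of numbers $\varphi(h_t)$ with $\beta(t^-)=b$, to which \eqref{eq:phih} applies.
\begin{itemize}
\item If $\mu(b)=0$, then $v_d=0$ because $d\succ b$, and all $\varphi(h_t)$ vanish. So $\epsilon_d=0$.
\item If $\mu(b)>0$ and $d=b^\sharp$, then all $\varphi(h_t)$ equal $v_d$. So $\epsilon_d=0$.
\item If $d$ is light, then $|\epsilon_d|\le|v_{b^\sharp}|+|v_d|\le2\mu(b)^{1/p'}$.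
\end{itemize}
Let $d_1\prec d_2\prec\cdots$ be the light elements of $\mathcal M(c)$. Since $d_j\preceq(d_{j+1})_*$, monotonicity of $\mu$ and \eqref{eq:half} give $\mu((d_{j+1})_*)\le\mu(d_j)\le\frac12\mu((d_j)_*)$. Hence $\mu((d_j)_*)\le2^{-(j-1)}$ and
\[
|\varphi(z_c)|\le2\sum_{j\ge1}2^{-(j-1)/p'}=\kappa_p .\qedhere
\]
\end{proof}

The rule that no step jumps over an integer was used in the second case: the steps from $b$ to $b^\sharp$ have total length exactly $1$, however finely the way is subdivided. The hypothesis $p>1$ gives $p'<\infty$ and makes the geometric series converge; Remark~\ref{rem:linear} shows that the lemma is false for $p=1$.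

\section{Paths along which a differentiable function is almost constant}\label{sec:paths}

We first isolate the single step. The perturbation $q$ in the next lemma lets us use differentiability at a point $w$ to control a step that starts not at $w$ but near it, at a distance comparable to the length of the step.

\begin{lemma}\label{lem:step}
Let $V\subset X$ be open, let $G:V\to\mathbb R$ be differentiable, let $w\in V$ and $\varepsilon>0$. There is $r>0$ with the following property: for every $s\in S$, every $\delta\in(0,r]$ and every $q\in X$ with $\|q\|\le2\delta$, there are infinitely many pairs $n<n'$ such that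
\[
\big|G\big(w+q+\delta(g_{s,n}-g_{s,n'})\big)-G(w+q)\big|\le\varepsilon\delta .
\]
\end{lemma}

\begin{proof}
Let $\Lambda=G'(w)$ and choose $r>0$ such that $w+u\in V$ and $|G(w+u)-G(w)-\Lambda u|\le\frac{\varepsilon}{12}\|u\|$ for $\|u\|\le4r$. The bounded sequence $(\Lambda g_{s,n})_n$ has a convergent subsequence, so $h=g_{s,n}-g_{s,n'}$ satisfies $|\Lambda h|\le\varepsilon/2$ for infinitely many pairs $n<n'$. For such a pair apply the estimate to $u=q+\delta h$ and to $u=q$, which have norms at most $4\delta$ and $2\delta$, and subtract:
\[
|G(w+q+\delta h)-G(w+q)|\le\delta|\Lambda h|+\tfrac{\varepsilon}{12}(4\delta+2\delta)\le\varepsilon\delta .\qedhere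
\]
\end{proof}

The number $r$ does not depend on the directions of $q$ and $h$. This is where Fr\'echet differentiability enters, and the uniformity is needed below, where these directions change from one step to the next.

\begin{lemma}[Path lemma]\label{lem:path}
Let $k\in\mathbb N$, let $V\subset X$ be an open set containing the closure of $\{x_s:s\in S,\ \lambda(s)\le k\}$, and let $G:V\to\mathbb R$ be differentiable. Let $\varepsilon>0$ and let $D\subset\mathcal M$ be finite. Then there is $c\in\mathcal M$ with
\[
\lambda(c)=k,\qquad\mathcal M(c)\cap D=\emptyset,\qquad|G(x_c)-G(0)|\le\varepsilon k .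
\]
\end{lemma}

By Lemma~\ref{lem:step} a good step can be made from every node. The difficulty is that the lengths of the good steps may shrink so fast that the walk converges below level $k$, to a point that is not of the form $x_s$. The remedy is to be greedy: take a step that is nearly as long as possible. If the walk still converges, then differentiability at the limit point shows that longer steps were available.

\begin{proof}
Let $s\in S$ with $\lambda(s)<k$. For rational $\delta\in(0,\gamma(s)]$ and $n<n'$, the sequence $t=s^\frown(n,n',\delta)$ is a node with $\lambda(t)\le\lfloor\lambda(s)\rfloor+1\le k$, so $x_t=x_s+\delta(g_{s,n}-g_{s,n'})\in V$. Call a rational $\delta\in(0,\gamma(s)]$ \emph{admissible at $s$} if for infinitely many pairs $n<n'$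
\begin{equation}\label{eq:adm}
|G(x_{s^\frown(n,n',\delta)})-G(x_s)|\le\varepsilon\delta .
\end{equation}
Lemma~\ref{lem:step} with $w=x_s$ and $q=0$ shows that all small rational $\delta>0$ are admissible at $s$. Fix an admissible length $\delta^*(s)$ by the following rule: if $\gamma(s)$ is admissible, then $\delta^*(s)=\gamma(s)$; otherwise $\delta^*(s)$ is an admissible length larger than half the supremum of all admissible lengths. In both cases $\delta^*(s)\ge\delta/2$ for every $\delta$ admissible at $s$.

Put $s_0=\emptyset$. As long as $\lambda(s_j)<k$, let $\delta_j=\delta^*(s_j)$ and $s_{j+1}=s_j{}^\frown(n,n',\delta_j)$, where the pair $n<n'$ satisfies \eqref{eq:adm} and $s_{j+1}\notin D$. Such a pair exists because infinitely many pairs satisfy \eqref{eq:adm}, distinct pairs give distinct nodes, and $D$ is finite. All levels are at most $k$. If $\lambda(s_j)=k$ for some $j$, then $c=s_j$ has the required properties: $\mathcal M(c)\subset\{s_1,\dots,s_j\}$ is disjoint from $D$, and $|G(x_c)-G(0)|\le\varepsilon\sum_{l<j}\delta_l=\varepsilon k$.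

Suppose that, on the contrary, $\lambda(s_j)<k$ for all $j$. Then $\lambda(s_j)$ increases to some $\lambda_\infty\le k$, and $\theta_j:=\lambda_\infty-\lambda(s_j)=\sum_{l\ge j}\delta_l\to0$. Since $\|x_{s_l}-x_{s_j}\|=2(\lambda(s_l)-\lambda(s_j))$ for $l\ge j$, the points $x_{s_j}$ converge to some $w\in X$ with $\|x_{s_j}-w\|\le2\theta_j$. By the hypothesis on the closure, $w\in V$. Let $r$ be given by Lemma~\ref{lem:step} for this $w$. Taking $s=s_j$ and $q=x_{s_j}-w$ there, we obtain:
\begin{equation}\label{eq:star}
\text{every rational }\delta\text{ with }\ \theta_j\le\delta\le\min\{r,\gamma(s_j)\}\ \text{ is admissible at }s_j .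
\end{equation}
The integers $\lfloor\lambda(s_j)\rfloor$ are nondecreasing and bounded, so they equal a constant $n_0$ for $j\ge j_0$. With $\gamma_\infty=n_0+1-\lambda_\infty\ge0$ we have $\gamma(s_j)=\gamma_\infty+\theta_j$ for $j\ge j_0$.

\emph{Case $\gamma_\infty>0$: the walk stalls strictly below the next integer.} Fix a rational $\delta$ with $0<\delta\le\min\{r,\gamma_\infty\}$. For large $j$ we have $\theta_j\le\delta\le\gamma(s_j)$, so $\delta$ is admissible at $s_j$ by \eqref{eq:star}, and $\delta_j\ge\delta/2$. This contradicts $\sum_j\delta_j<\infty$.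

\emph{Case $\gamma_\infty=0$: the walk approaches the next integer without reaching it.} Here no fixed length fits, but for large $j$ we have $\gamma(s_j)=\theta_j\le r$, so the rational number $\gamma(s_j)$ is admissible at $s_j$ by \eqref{eq:star}. The rule gives $\delta_j=\gamma(s_j)$, and so $\lambda(s_{j+1})=n_0+1$. This contradicts $\lfloor\lambda(s_{j+1})\rfloor=n_0$.
\end{proof}

\begin{remark}\label{rem:linear}
Two linear consequences show the lemma at work; take $V=X$, $D=\emptyset$ and $\varepsilon=1/k$. First, for no $p\in(1,\infty)$ does $T$ extend to a bounded operator $\widetilde T:X\to\ell_p(\mathcal M)$, and so $Y$ is not complemented in $X$. Otherwise $G=N_p\circ\widetilde T$ is differentiable by Lemma~\ref{lem:Np} below, and for each $k$ we get $c$ with $\lambda(c)=k$ and $\|\widetilde Tx_c\|_p\le1$, whence $k^{1/p}=\|Tw_c\|_p\le1+\|\widetilde T\|$. Second, $T$ is not bounded into $\ell_1(\mathcal M)$. Otherwise $y\mapsto\sum_d(Ty)_d$ extends to a functional $G\in X^*$ by the Hahn--Banach theorem, and for each $k$ we get $c$ with $k=G(w_c)=G(x_c)-G(z_c)\le1+\|G\|$.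
\end{remark}

\section{The obstruction and the proof of Theorem~\ref{thm:l1}}\label{sec:obstruction}

We use two properties of $N_p$. It is additive on vectors with disjoint supports, by definition, and it is $C^1$-smooth.

\begin{lemma}\label{lem:Np}
For $1<p<\infty$ the function $N_p$ is $C^1$-smooth on $\ell_p$.
\end{lemma}

\begin{proof}
Let $\psi(\xi)=|\xi|^{p-1}\operatorname{sgn}\xi$, so that $p\psi$ is the derivative of $|\xi|^p$, and let $\Psi(a)=(p\,\psi(a_c))_c$. Since $(p-1)p'=p$, we have $\Psi(a)\in\ell_{p'}=\ell_p^*$ for $a\in\ell_p$. We show first that $\Psi:\ell_p\to\ell_{p'}$ is continuous.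

Let $1<p\le2$. Then $|\psi(\xi)-\psi(\eta)|\le2|\xi-\eta|^{p-1}$: if $\xi\eta\ge0$, this holds with constant $1$ because $t\mapsto t^{p-1}$ is subadditive on $[0,\infty)$; if $\xi\eta<0$, the left side is $|\xi|^{p-1}+|\eta|^{p-1}$ and $|\xi|,|\eta|\le|\xi-\eta|$. Raising to the power $p'$ and summing gives $\|\Psi(a)-\Psi(b)\|_{p'}\le2p\|a-b\|_p^{p-1}$.

Let $p>2$. The mean value theorem gives $|\psi(\xi)-\psi(\eta)|\le(p-1)|\xi-\eta|(|\xi|+|\eta|)^{p-2}$, and H\"older's inequality with $\frac1{p'}=\frac1p+\frac{p-2}p$ gives $\|\Psi(a)-\Psi(b)\|_{p'}\le p(p-1)\|a-b\|_p(\|a\|_p+\|b\|_p)^{p-2}$.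

In each coordinate, $|a_c+b_c|^p-|a_c|^p-\Psi(a)_cb_c=\int_0^1(\Psi(a+\theta b)_c-\Psi(a)_c)\,b_c\,d\theta$. Summing the absolute values and applying H\"older's inequality under the integral, we get
\[
|N_p(a+b)-N_p(a)-\langle\Psi(a),b\rangle|\le\|b\|_p\int_0^1\|\Psi(a+\theta b)-\Psi(a)\|_{p'}\,d\theta=o(\|b\|_p).
\]
So $N_p$ is differentiable with continuous derivative $\Psi$.
\end{proof}

The path lemma controls an extension $F$ at the points of the tree, and we must pass from there to the nearby points of the subspace, where $F$ is known. If $F$ is $C^1$-smooth, it is Lipschitz near every point by the mean value theorem. A differentiable function need not be, as $t^2\sin(1/t^2)$ shows at $0$. Baire's theorem gives a one-sided substitute near some point of the subspace.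

\begin{lemma}\label{lem:baire}
Let $E$ be a Banach space, $Z\subset E$ a closed subspace, $Z_0\subset Z$ a dense subset, $U\subset E$ an open set with $U\cap Z\neq\emptyset$, and $F:U\to\mathbb R$ differentiable. Then there are $m\in\mathbb N$, $y_0\in Z_0$ and $\rho>0$ such that the closed ball of $E$ with center $y_0$ and radius $2\rho$ lies in $U$, and
\[
|F(u)-F(y)|\le m\|u-y\|\quad\text{whenever } y\in Z,\ u\in E,\ \|y-y_0\|\le\rho,\ \|u-y\|\le\rho .
\]
\end{lemma}

\begin{proof}
Let $\Omega_m$ be the set of $y\in U\cap Z$ such that $|F(u)-F(y)|\le m\|u-y\|$ for all $u\in U$ with $\|u-y\|<1/m$. Each $\Omega_m$ is relatively closed in $U\cap Z$. Indeed, let $y_l\in\Omega_m$ converge to $y\in U\cap Z$, and let $u\in U$ with $\|u-y\|<1/m$. Then $\|u-y_l\|<1/m$ for large $l$, and $|F(u)-F(y_l)|\le m\|u-y_l\|$ passes to the limit because $F$ is continuous. The sets $\Omega_m$ cover $U\cap Z$: differentiability at $y$ gives $r>0$ with $|F(u)-F(y)|\le(\|F'(y)\|+1)\|u-y\|$ for $\|u-y\|<r$, so $y\in\Omega_m$ once $m\ge\max\{\|F'(y)\|+1,1/r\}$. A nonempty open subset of the complete metric space $Z$ is not a countable union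 of relatively closed sets with empty interior (Baire's theorem), so some $\Omega_m$ has nonempty interior in $Z$. Choose $y_0\in Z_0$ in this interior, and choose $\rho<1/m$ so small that the closed ball of radius $2\rho$ about $y_0$ lies in $U$ and all $y\in Z$ with $\|y-y_0\|\le\rho$ lie in $\Omega_m$.
\end{proof}

We cannot prescribe the point $y_0$, and the tree has to be attached there. The finite set $D$ in the path lemma serves to keep the milestones of the path away from the coordinates that $y_0$ occupies, so that additivity of $N_p$ applies. For a $C^1$-smooth extension defined on the whole space, which is all that the question in the introduction requires, one may take $y_0=0$ and $D=\emptyset$.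

The following criterion contains the argument for both theorems. The operator $R$ carries the tree into the ambient space $E$, and $\nu_k$ measures the size of its first $k$ levels there.

\begin{proposition}\label{prop:criterion}
Let $1<p<\infty$, let $E$ be a Banach space and $Z\subset E$ a closed subspace, and let $R:X\to E$ and $Q:Z\to\ell_p(\mathcal M)$ be bounded operators such that
\begin{itemize}
\item[(i)] $\|R\|\le1$, $R(Y)\subset Z$, and $QRy=Ty$ for $y\in Y$;
\item[(ii)] the set $Z_0=\{y\in Z:Qy\in c_{00}(\mathcal M)\}$ is dense in $Z$;
\item[(iii)] the sequence $k/\nu_k^{\,p-1}$ is unbounded, where $\nu_k=1+\sup\{\|Rx_s\|:s\in S,\ \lambda(s)\le k\}$.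
\end{itemize}
Then $N_p\circ Q:Z\to\mathbb R$ has no local differentiable extension to $E$.
\end{proposition}

\begin{proof}
Suppose that $F:U\to\mathbb R$ is such an extension. By (ii), Lemma~\ref{lem:baire} provides $m$, $y_0\in Z_0$ and $\rho$. The support $D$ of $Qy_0$ is finite. Fix $k\in\mathbb N$ and put $\tau=\rho/\nu_k\le\rho$; this scale makes the first $k$ levels of the tree fit into the ball of radius $\rho$ about $y_0$.

The set $V=\{x\in X:y_0+\tau Rx\in U\}$ is open and $G(x)=F(y_0+\tau Rx)$ is differentiable on $V$. The closed set $\{x\in X:\tau\|Rx\|\le\rho\}$ is contained in $V$ and contains all $x_s$ with $\lambda(s)\le k$, hence also their closure. Lemma~\ref{lem:path} with $\varepsilon=\tau/k$ gives $c\in\mathcal M$ with $\lambda(c)=k$ and $\mathcal M(c)\cap D=\emptyset$ such that $u=y_0+\tau Rx_c$ satisfies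
\[
|F(u)-F(y_0)|\le\tau .
\]
Let $y=y_0+\tau Rw_c$, which lies in $Z$ by (i). Then $\|y-y_0\|\le\tau(\|Rx_c\|+\|Rz_c\|)\le\tau\nu_k=\rho$ and $\|u-y\|=\tau\|Rz_c\|\le\tau\le\rho$, so Lemma~\ref{lem:baire} gives
\[
|F(u)-F(y)|\le m\tau .
\]
By (i), $Qy=Qy_0+\tau\chi_c$. The vectors $Qy_0$ and $\chi_c$ have disjoint supports and $N_p(\chi_c)=k$. Since $y,y_0\in U\cap Z$,
\[
\tau^pk=N_p(Qy)-N_p(Qy_0)=F(y)-F(y_0)\le(m+1)\tau .
\]
Dividing by $\tau$, we get $k/\nu_k^{\,p-1}\le(m+1)\rho^{1-p}$. The right side does not depend on $k$, which contradicts (iii).
\end{proof}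

\begin{proof}[Proof of Theorem~\ref{thm:l1}]
Let $1<p<2$, let $T:Y\to\ell_p(\mathcal M)$ be as in Lemma~\ref{lem:bounded}, and let $f=N_p\circ T$, which is $C^1$-smooth by Lemma~\ref{lem:Np}. Apply Proposition~\ref{prop:criterion} with $E=X$, $Z=Y$, $R$ the identity and $Q=T$. Condition (i) holds trivially, and (ii) holds because $Z_0$ contains $\operatorname{span}\{w_c\}$. Since $\|x_s\|=2\lambda(s)$, we have $\nu_k=2k+1$, and $k/(2k+1)^{p-1}\to\infty$ because $p-1<1$. The sets $A$ and $\mathcal M$ are countably infinite, so $X$ and $\ell_p(\mathcal M)$ are isometric to $\ell_1$ and $\ell_p$.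
\end{proof}

The restriction $p<2$ is used only in (iii). For $p\ge2$ the sequence $k/(2k+1)^{p-1}$ is bounded, and the criterion says nothing about $N_p\circ T$ on $Y\subset X$.

\begin{proof}[Proof of Corollary~\ref{cor:contain}]
Let $I:\ell_1\to W$ be an isomorphic embedding and let $Y,f$ be as in Theorem~\ref{thm:l1}. The subspace $Y_W=I(Y)$ is complete, hence closed, and $f_W=f\circ I^{-1}$ is $C^1$-smooth on $Y_W$. If $F$ were a differentiable extension of $f_W$ to $W$, then $F\circ I$ would be a differentiable extension of $f$ to $\ell_1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:classes}]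
By Corollary~\ref{cor:contain} it suffices to show that $W$ contains an isomorphic copy of $\ell_1$.

(a) A basis is unconditional if the expansion of every vector converges in every order of summation, and it is shrinking if its biorthogonal functionals form a basis of the dual space. By a theorem of James \cite[Thm.~1.c.9]{LT}, an unconditional basis of a space that contains no isomorphic copy of $\ell_1$ is shrinking; the dual of such a space is then separable. Since $W^*$ is not separable, $W$ contains $\ell_1$.

(b) An uncountable compact metrizable space contains a homeomorphic copy $\Delta$ of the Cantor set $\{-1,1\}^{\mathbb N}$. By Tietze's theorem the coordinate functions on $\Delta$ extend to continuous functions $r_j:K\to[-1,1]$. For finitely many scalars $a_j$ we have $|\sum_ja_jr_j|\le\sum_j|a_j|$ on $K$, with equality at any point of $\Delta$ whose $j$th coordinate has the sign of $a_j$ for all $j$ with $a_j\ne0$. So the closed span of the $r_j$ in $C(K)$ is isometric to $\ell_1$.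
\end{proof}

\section{The subspace $\ell_p$}\label{sec:lp}

In $X$ the point $x_c$ has norm $2\lambda(c)$, which forces the scale $\tau$ to be of order $1/k$ and the exponent to be less than $2$. In the model of Section~\ref{sec:model} the end points had norm of order $\sqrt k$. To shorten the tree we pass to a space in which each $y\in Y$ is identified with $Ty\in\ell_p(\mathcal M)$. There $w_c$ has norm at most $\lambda(c)^{1/p}$, and every $x_s$ is within bounded distance of some $w_c$ or of $0$. Lemma~\ref{lem:bounded} guarantees that the identification does not collapse $\ell_p(\mathcal M)$.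

\begin{proof}[Proof of Theorem~\ref{thm:lp}]
Identify $\ell_p$ with $\ell_p(\mathcal M)$ through a bijection $\mathbb N\to\mathcal M$. Give $X\oplus\ell_p(\mathcal M)$ the norm $\|(x,a)\|=\|x\|+\|a\|_p$. The subspace $\mathcal G=\{(y,-Ty):y\in Y\}$ is closed: if $(y_j,-Ty_j)\to(x,a)$, then $x\in Y$ and $a=-Tx$. Let
\[
E_p=\big(X\oplus\ell_p(\mathcal M)\big)/\mathcal G
\]
with the quotient norm. This is a separable Banach space. Let $\pi x$ be the class of $(x,0)$ and $Ja$ the class of $(0,a)$. Then $\|\pi\|\le1$, $\|J\|\le1$, and $\pi y=JTy$ for $y\in Y$, because $(y,0)-(0,Ty)\in\mathcal G$. For $a\in\ell_p(\mathcal M)$ and $y\in Y$ we have $\|a\|_p\le\|a-Ty\|_p+\kappa_p\|y\|\le\kappa_p(\|y\|+\|a-Ty\|_p)$, since $\kappa_p\ge1$. Therefore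
\begin{equation}\label{eq:J}
\|Ja\|=\inf_{y\in Y}\big(\|y\|+\|a-Ty\|_p\big)\ge\|a\|_p/\kappa_p .
\end{equation}
So $J$ is an isomorphic embedding, $Z=J(\ell_p(\mathcal M))$ is closed, and $N_p\circ J^{-1}$ is $C^1$-smooth on $Z$. For $p=2$ it is the quadratic form $Ja\mapsto\langle a,a\rangle$.

Apply Proposition~\ref{prop:criterion} with $E=E_p$, $R=\pi$ and $Q=J^{-1}$. Condition (i) follows from $\pi y=JTy$, and (ii) holds because $Z_0=J(c_{00}(\mathcal M))$ is dense in $Z$. For (iii) let $\lambda(s)\le k$ and $b=\beta(s)$. Then $\|\pi x_s-\pi x_b\|\le2(\lambda(s)-\lambda(b))\le2$. If $b=\emptyset$, then $\pi x_b=0$. If $b\in\mathcal M$, then $\pi x_b=\pi w_b+\pi z_b=J\chi_b+\pi z_b$ has norm at most $\lambda(b)^{1/p}+1\le k^{1/p}+1$. Hence $\nu_k\le k^{1/p}+4\le5k^{1/p}$ and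
\[
k/\nu_k^{\,p-1}\ge5^{1-p}\,k^{1-(p-1)/p}=5^{1-p}\,k^{1/p}\to\infty .\qedhere
\]
\end{proof}

The space $E_2$ contains the configurations of Section~\ref{sec:model}: take $H=J(\ell_2(\mathcal M))$ with $|Ja|=\|a\|_2$, use only steps of length $1/L$, which never jump over an integer, and use the vectors $\pi g_{s,n}$, $\pi x_s$ and $\pi w_c=J\chi_c$.

\begin{remark}\label{rem:isometric}
The subspace in Theorem~\ref{thm:lp} can be taken isometric to $\ell_p$. Define on $E_p$
\[
\|x\|_0=\inf_{a\in\ell_p}\big(\|a\|_p+\kappa_p\|x-Ja\|\big).
\]
This is a seminorm. It satisfies $\|x\|_0\le\kappa_p\|x\|$ (take $a=0$) and $\|x\|_0\ge\|x\|$, because $\|x\|\le\|Ja\|+\|x-Ja\|\le\|a\|_p+\kappa_p\|x-Ja\|$. So $\|\cdot\|_0$ is an equivalent norm, and differentiability is unaffected. Moreover $\|Jb\|_0=\|b\|_p$: the choice $a=b$ gives $\le$, and \eqref{eq:J} gives $\|a\|_p+\kappa_p\|J(b-a)\|\ge\|a\|_p+\|b-a\|_p\ge\|b\|_p$. For $p=2$ the function in Theorem~\ref{thm:lp} is then the square of the norm on a subspace isometric to a Hilbert space.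
\end{remark}

Extensions can be pulled back along any operator that respects the embeddings of $\ell_p$, and injectivity supplies such an operator from $E_p$.

\begin{proof}[Proof of Corollary~\ref{cor:injective}]
By injectivity, $I\circ J^{-1}:J(\ell_p)\to W$ extends to a bounded operator $\Theta:E_p\to W$, so $\Theta Ja=Ia$ for $a\in\ell_p$. Suppose that $F$ is differentiable on an open set $U\subset W$ that meets $I(\ell_p)$, and that $F(Ia)=N_p(a)$ whenever $Ia\in U$. Then $F\circ\Theta$ is differentiable on the open set $\Theta^{-1}(U)$. We have $Ja\in\Theta^{-1}(U)$ exactly when $Ia\in U$, so $\Theta^{-1}(U)$ meets $J(\ell_p)$, and $F(\Theta Ja)=N_p(a)$ whenever $Ja\in\Theta^{-1}(U)$. Thus $F\circ\Theta$ is a local differentiable extension of $N_p\circ J^{-1}$ to $E_p$, which contradicts Theorem~\ref{thm:lp}.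
\end{proof}

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{UCM}
Universidad Complutense de Madrid, Facultad de Ciencias Matem\'aticas, Departamento de An\'alisis Matem\'atico, \texttt{https://core.ac.uk/download/580432107.pdf}.

\end{thebibliography}
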